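\title{The zeroth local cohomology of the tangent cone of a monomial space curve}

\begin{abstract}
Let $G$ be the tangent cone of a numerical semigroup ring with three generators, and let $H=H^0_{\mathfrak m}(G)$. We prove the conjecture that $\mathfrak m^kH=0$ implies $\ell(H)\le\lfloor\frac{k+2}3\rfloor\lfloor\frac{k+3}3\rfloor\lfloor\frac{k+4}3\rfloor$ and that this bound is attained for every $k\ge0$. The proof determines $H$: it is a cyclic module with a basis of monomials whose exponents form a stack of boxes, and the sides of the boxes are read off from a subtractive Euclidean algorithm on a basis of a lattice of rank two. For $k\ge1$, equality holds exactly when $H$ is, up to a shift, $\Bbbk[x,y,z]/(x^p,y^q,z^r)$ with $p+q+r=k+2$ and $p,q,r$ pairwise differing by at most one.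
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb N=\{0,1,2,\dots\}$, let $0<g_1<g_2<g_3$ be integers with $\gcd(g_1,g_2,g_3)=1$, and let $S=\langle g_1,g_2,g_3\rangle$ be the set of all sums $ug_1+vg_2+wg_3$ with $u,v,w\in\mathbb N$. This is a numerical semigroup, that is, a submonoid of $\mathbb N$ with finite complement. We call $S$ \emph{minimally $3$-generated} if no $g_i$ lies in the monoid generated by the other two; this is assumed only where it is stated. Let $\Bbbk$ be a field, let $R=\Bbbk[[t^{g_1},t^{g_2},t^{g_3}]]\subseteq\Bbbk[[t]]$ be the semigroup ring, with maximal ideal $\mathfrak n$, and let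
\[
G=\bigoplus_{i\ge0}\mathfrak n^i/\mathfrak n^{i+1},\qquad \mathfrak m=\bigoplus_{i\ge1}\mathfrak n^i/\mathfrak n^{i+1}
\]
be its associated graded ring, the \emph{tangent cone}, with its homogeneous maximal ideal. The classes $X,Y,Z\in\mathfrak n/\mathfrak n^2$ of $t^{g_1},t^{g_2},t^{g_3}$ generate $G$ as a $\Bbbk$-algebra. We regard graded $G$-modules as graded modules over the polynomial ring $\Bbbk[x,y,z]$ through $x\mapsto X$, $y\mapsto Y$, $z\mapsto Z$, and ``isomorphic up to a shift'' means isomorphic as graded modules after a translation of degrees.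

The ring $R$ is a domain, but $G$ may have nonzero elements killed by all of $\mathfrak m$. For $S=\langle4,5,11\rangle$ we have $Z\ne0$, because $11\notin\langle4,5\rangle$, while
\[
t^4t^{11}=(t^5)^3,\qquad t^5t^{11}=(t^4)^4,\qquad (t^{11})^2=(t^4)^3(t^5)^2
\]
all lie in $\mathfrak n^3$, so that $XZ=YZ=Z^2=0$ in $G$. Such elements are collected in the zeroth local cohomology module
\[
H=H^0_{\mathfrak m}(G)=\bigcup_{i\ge1}(0:_G\mathfrak m^i).
\]
It has finite length $\ell(H)=\dim_\Bbbk H$, and the one-dimensional ring $G$ is Cohen--Macaulay exactly when $H=0$. For an integer $k\ge0$ one calls $G$ a \emph{$k$-Buchsbaum} ring if $\mathfrak m^kH=0$; thus $0$-Buchsbaum means Cohen--Macaulay and $1$-Buchsbaum means Buchsbaum.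

The failure of the Cohen--Macaulay property is therefore measured by two numbers, the length of $H$ and the least $k$ with $\mathfrak m^kH=0$, and one asks how they compare. One direction is formal: by Nakayama's lemma the chain $H\supseteq\mathfrak mH\supseteq\mathfrak m^2H\supseteq\cdots$ decreases strictly until it reaches $0$, so $\ell(H)\le k$ implies that $G$ is $k$-Buchsbaum. The converse holds for $k=0,1,2$; it is due to Shen and to D'Anna, Micale and Sammartano for $k=1$, and to Shen for $k=2$. It fails in general: for $S=\langle6,7,16\rangle$ the ring $G$ is $3$-Buchsbaum and $\ell(H)=4$. Cortadellas, Jafari and Zarzuela showed that for every $k$ the length $\ell(H)$ is bounded as $S$ ranges over the $3$-generated numerical semigroups with $k$-Buchsbaum tangent cone. The conjecture posed in \cite{slides} is that the sharp bound is $f(k+2)$, where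
\[
f(K)=\Bigl\lfloor\frac K3\Bigr\rfloor\Bigl\lfloor\frac{K+1}3\Bigr\rfloor\Bigl\lfloor\frac{K+2}3\Bigr\rfloor .
\]
We prove this conjecture.

\begin{theorem}\label{thm:bound}
Let $k\ge0$. If $\mathfrak m^kH^0_{\mathfrak m}(G)=0$, then
\[
\ell(H^0_{\mathfrak m}(G))\le f(k+2)=\Bigl\lfloor\frac{k+2}3\Bigr\rfloor\Bigl\lfloor\frac{k+3}3\Bigr\rfloor\Bigl\lfloor\frac{k+4}3\Bigr\rfloor .
\]
For each $k\ge0$ there is a minimally $3$-generated $S$ with $\mathfrak m^kH^0_{\mathfrak m}(G)=0$ for which equality holds.
\end{theorem}

For $k=0,1,2,3$ the bound is $0,1,2,4$, in agreement with the facts above. To see where it comes from, consider the \emph{box} $\Bbbk[x,y,z]/(x^p,y^q,z^r)$. It has length $pqr$, its top monomial $x^{p-1}y^{q-1}z^{r-1}$ has degree $p+q+r-3$, and so it is killed by $(x,y,z)^k$ exactly when $p+q+r\le k+2$. The number $f(k+2)$ is the largest length of such a box. Call a triple of integers \emph{balanced} if its entries pairwise differ by at most $1$.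

\begin{lemma}\label{lem:f}
Let $K\in\mathbb N$. Then $f(K)=\max\{pqr: p,q,r\in\mathbb N,\ p+q+r=K\}$, and for $K\ge3$ the maximum is attained only at balanced triples. Moreover $f(K+1)\ge f(K)$, with strict inequality for $K\ge2$.
\end{lemma}

\begin{proof}
The three factors of $f(K)$ form a balanced triple with sum $K$, and up to order there is only one such triple. If $r-p\ge2$, replacing $(p,q,r)$ by $(p+1,q,r-1)$ changes the product by $q(r-p-1)\ge0$ and lowers $p^2+q^2+r^2$, so finitely many such steps lead to a balanced triple without lowering the product. For $K\ge3$ the maximum is positive, so $q>0$ at a maximizer, and the step would raise the product if the maximizer were not balanced. Finally $f(K+1)-f(K)=\lfloor\frac{K+1}3\rfloor\lfloor\frac{K+2}3\rfloor$.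
\end{proof}

Theorem~\ref{thm:bound} thus says that no $H$ is longer than the best box. Balanced boxes are also the only extremal modules.

\begin{theorem}\label{thm:equality}
Let $k\ge1$ and $\mathfrak m^kH^0_{\mathfrak m}(G)=0$. Then $\ell(H^0_{\mathfrak m}(G))=f(k+2)$ if and only if, up to a shift, $H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ with $p+q+r=k+2$ and $(p,q,r)$ balanced. Moreover, for every triple $(p,q,r)$ of positive integers, balanced or not, there is a minimally $3$-generated $S$ with $H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ up to a shift.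
\end{theorem}

Both theorems are deduced from a complete description of $H$, Theorem~\ref{thm:structure}. Its first part is that $H$ is cyclic. This alone bounds $\ell(H)$ only by $\dim_\Bbbk\Bbbk[x,y,z]/(x,y,z)^k=\binom{k+2}3$, which is $4$ rather than $2$ for $k=2$. Nor is $H$ always a box: in general it is a stack of boxes, and a stack could conceivably be longer than a single box killed by the same power of $\mathfrak m$. What excludes this is that a stack of two or more boxes forces its lowest box to be long and thin.

Section~\ref{sec:basis} translates $G$ and $H$ into lattice points in the plane, and Section~\ref{sec:examples} computes a box and a stack by hand. The structure theorem is stated in Section~\ref{sec:states} and proved in Sections~\ref{sec:final} and~\ref{sec:stack}. Section~\ref{sec:bound} contains the upper bound, and Section~\ref{sec:sharp} the sharpness and the case of equality.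

\section{Monomials of the tangent cone and lattice points}\label{sec:basis}

For $s\in S$ let $\operatorname{ord}(s)$ be the largest $u+v+w$ with $ug_1+vg_2+wg_3=s$ and $u,v,w\in\mathbb N$. The ideal $\mathfrak n^i$ is generated by the $t^s$ with $s$ a sum of $i$ generators, so it consists of the series whose exponents all satisfy $\operatorname{ord}(s)\ge i$. Hence $G$ has a $\Bbbk$-basis $\{[s]:s\in S\}$, where $[s]$ is the class of $t^s$ in degree $\operatorname{ord}(s)$, and $[s][s']=[s+s']$ if $\operatorname{ord}(s+s')=\operatorname{ord}(s)+\operatorname{ord}(s')$, while $[s][s']=0$ otherwise. Call $s=ug_1+vg_2+wg_3$ the \emph{value} of the monomial $X^uY^vZ^w$. This monomial is the class of $t^s$ in degree $u+v+w$, so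
\begin{equation}\label{eq:rule}
X^uY^vZ^w=\begin{cases}[s]&\text{if no monomial of value $s$ has larger degree},\\ 0&\text{otherwise.}\end{cases}
\end{equation}
In particular, two monomials with the same value and the same degree are equal in $G$, and nonzero monomials with distinct values are linearly independent.

Multiplication by $X$ adds $g_1$ to the value, and we shall see that $H$ is the $X$-torsion of $G$. It is therefore natural to work modulo $g_1$, and to record a monomial by its value and by the point $(v,w)$. For $\lambda=(v,w)\in\mathbb Z^2$ put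
\[
g(\lambda)=vg_2+wg_3,\qquad h(\lambda)=vh_2+wh_3=g(\lambda)-g_1(v+w),\qquad h_i=g_i-g_1 .
\]
Here $0<h_2<h_3$; that $g_1$ is the smallest generator enters through the positivity of $h$ on $\mathbb N^2\setminus\{0\}$. A monomial $X^uY^vZ^w$ of value $s$ and degree $D$ satisfies
\begin{equation}\label{eq:degree}
s-g_1D=h(v,w),
\end{equation}
so among monomials of equal value, larger degree means smaller $h$. Let
\[
\Lambda=\{\lambda\in\mathbb Z^2: g_1\mid g(\lambda)\}=\{\lambda\in\mathbb Z^2:g_1\mid h(\lambda)\}.
\]
Since $\gcd(g_1,g_2,g_3)=1$, the map $g$ induces an isomorphism $\mathbb Z^2/\Lambda\cong\mathbb Z/g_1\mathbb Z$, so $\Lambda$ has index $g_1$. A \emph{class} is a coset $\rho$ of $\Lambda$, and the class of an integer $s$ is the coset on which $g\equiv s\pmod{g_1}$. Every class meets $\mathbb N^2$ because $g_1\mathbb Z^2\subseteq\Lambda$. If $X^uY^vZ^w$ and $X^{u'}Y^{v'}Z^{w'}$ have the same value and degrees $D,D'$, then $\lambda=(v',w')-(v,w)$ satisfies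
\begin{equation}\label{eq:compare}
\lambda\in\Lambda,\qquad u-u'=g(\lambda)/g_1,\qquad D-D'=h(\lambda)/g_1 .
\end{equation}

The monomials of value $s$ correspond to the points $\lambda\in\rho\cap\mathbb N^2$ with $g(\lambda)\le s$, where $\rho$ is the class of $s$. By \eqref{eq:degree},
\[
\operatorname{ord}(s)=\frac{s-\eta(s)}{g_1},\qquad\eta(s)=\min\{h(\lambda):\lambda\in\rho\cap\mathbb N^2,\ g(\lambda)\le s\},
\]
and therefore $X^n[s]\ne0$ if and only if $\eta(s+ng_1)=\eta(s)$. As $s$ increases within its class, more points compete and $\eta(s)$ decreases weakly, down to the minimum $h_{\min}(\rho)$ of $h$ on $\rho\cap\mathbb N^2$. It equals this minimum exactly for $s\ge\gamma(\rho)$, where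
\[
\gamma(\rho)=\min\{g(\lambda):\lambda\in\rho\cap\mathbb N^2,\ h(\lambda)=h_{\min}(\rho)\}.
\]

\begin{lemma}\label{lem:torsion}
We have $H=\{\xi\in G:X^i\xi=0\text{ for some }i\}$. A basis of $H$ is formed by the $[s]$ with $s\in S$ and $s<\gamma(\rho)$, where $\rho$ is the class of $s$. Moreover $\dim_\Bbbk G/(H+XG)=g_1$.
\end{lemma}

\begin{proof}
Let $H'$ be the set of elements killed by a power of $X$. Multiplication by $X^i$ sends $[s]$ to $[s+ig_1]$ or to $0$, so the basis elements that it does not kill have distinct basis elements as images. Hence $H'$ is spanned by the $[s]$ that it contains. These are the $[s]$ with $\eta(s)>h_{\min}(\rho)$, that is, with $s<\gamma(\rho)$, and there are finitely many. So $H'$ is a homogeneous ideal of finite dimension; it vanishes in large degrees and is therefore killed by a power of $\mathfrak m$. Thus $H'\subseteq H$, and $H\subseteq H'$ because $X\in\mathfrak m$.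

The quotient $G/H$ has as a basis the images of the $[s]$ with $s\ge\gamma(\rho)$, and $X[s]=[s+g_1]$ for these $s$. So $X(G/H)$ is spanned by the images of the $[s]$ with $s>\gamma(\rho)$, and the $g_1$ elements $[\gamma(\rho)]$ give a basis of $G/(H+XG)$.
\end{proof}

The least element of $S$ in the class $\rho$ is the minimum of $g$ on $\rho\cap\mathbb N^2$. So $H=0$ exactly when, in every class, some point of $\mathbb N^2$ minimizes $g$ and $h$ simultaneously.

\begin{example}\label{ex:345}
Let $S=\langle3,4,5\rangle$, so that $(h_2,h_3)=(1,2)$. The points $(0,0),(1,0),(0,1)$ have $h=0,1,2$, the least nonnegative integers in their residue classes modulo $3$, and $g=0,4,5$, the least elements of $S$ in their classes. Hence $H=0$.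
\end{example}

\section{A box and a stack}\label{sec:examples}

Suppose that $g_2=g_1+1$ and $g_3\ge2g_1$. Then $h_2=1$ and $h_3\ge g_1$, so the minima of $h$ on the classes are $0,1,\dots,g_1-1$, attained only at the points $(v,0)$ with $v<g_1$, and $\gamma=vg_2$ on the class of $(v,0)$. Since $vg_2$ is also the least element of $\langle g_1,g_2\rangle$ in that class, Lemma~\ref{lem:torsion} says that $H$ has the basis $[s]$, $s\in S\setminus\langle g_1,g_2\rangle$.

\begin{example}[one box]\label{ex:box}
Let $S=\langle6,7,16\rangle$. The gaps of $\langle6,7\rangle$ from $15$ on are $15,16,17,22,23,29$, and those in $S$ are $16,22,23,29$. Each of these has one factorization, so $H$ has the basis $Z,XZ,YZ,XYZ$. The walls of this box come from the relations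
\[
4\cdot7=2\cdot6+16,\qquad5\cdot6=2\cdot7+16,
\]
which give $X^2Z=0$ and $Y^2Z=0$ by \eqref{eq:rule}. Adding them and canceling gives $2\cdot16=3\cdot6+2\cdot7$, whence the roof $Z^2=0$. Thus $H=ZG\cong\Bbbk[x,y,z]/(x^2,y^2,z)$ up to a shift, $\mathfrak m^3H=0$ and $\ell(H)=4=f(5)$.
\end{example}

\begin{example}[two boxes]\label{ex:stack}
Let $S=\langle7,8,17\rangle$. The gaps of $\langle7,8\rangle$ from $17$ on are $17,18,19,20$, $25,26,27$, $33,34$, $41$, and those in $S$ are $17,25,33,34,41$. The first four have one factorization each, and $41$ is the value of $Y^3Z$ and of $XZ^2$ only. So $H$ has the basis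
\[
Z,\ YZ,\ Y^2Z,\ Y^3Z;\qquad Z^2 .
\]
At the level $Z^1$ the walls come from $3\cdot8=7+17$ and $7\cdot7=4\cdot8+17$, which give $XZ=0$ and $Y^4Z=0$. Adding and canceling now gives $6\cdot7=8+2\cdot17$. This is not a roof, since $Y$ is on the wrong side; it is a new wall $YZ^2=0$, valid from the level $Z^2$ on. Repeating the operation with the new pair, $3\cdot8=7+17$ and $6\cdot7=8+2\cdot17$, gives the roof $3\cdot17=5\cdot7+2\cdot8$, so $Z^3=0$. Here $H=ZG\cong\Bbbk[x,y,z]/(x,y^4,yz,z^2)$ up to a shift, a $1\times1\times1$ box on top of a $1\times4\times1$ box. The least $k$ with $\mathfrak m^kH=0$ is $4$, and $\ell(H)=5<8=f(6)$.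
\end{example}

In both cases a pair of relations, one killing a monomial $X^aZ^c$ and one killing a monomial $Y^bZ^d$, controls a range of exponents of $Z$, and combining the two relations yields either a roof or the pair for the next range. We now make this general.

\section{States and the structure theorem}\label{sec:states}

\begin{definition}\label{def:state}
A \emph{state} for $S$ is a tuple $\sigma=(a,B,c;A,b,d)$ of positive integers with
\[
Bg_2=ag_1+cg_3,\qquad Ag_1=bg_2+dg_3,\qquad Bd+bc=g_1,
\]
\[
\mu:=B-a-c\ge1,\qquad\nu:=A-b-d\ge1 .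
\]
Its \emph{vectors} are $P=(B,-c)$ and $M=(b,d)$. The state is \emph{final} if $d\le c$ and $\nu\ge\mu$, and \emph{initial} if $b\le B$ and $a\le A$.
\end{definition}

The first two equations say that $P,M\in\Lambda$, and the numbers $\mu,\nu$ are the amounts by which the degrees of $Y^B$, $X^A$ exceed those of $X^aZ^c$, $Y^bZ^d$. In terms of $g$ and $h$,
\begin{equation}\label{eq:PM}
g(P)=ag_1,\qquad g(M)=Ag_1,\qquad h(P)=-\mu g_1,\qquad h(M)=\nu g_1 ;
\end{equation}
in particular $P$ and $M$ determine the state. The third equation says that the two relations generate all others. Indeed, two vectors of $\mathbb Z^2$ with determinant $\delta\ne0$ generate a sublattice of index $|\delta|$; as $\det(P,M)=Bd+bc=g_1$ is the index of $\Lambda$, the pair $P,M$ is a basis of $\Lambda$. This is what allows us to prove that a monomial is \emph{not} zero.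

\begin{lemma}\label{lem:slab}
Let $(a,B,c;A,b,d)$ be a state.
\begin{enumerate}
\item[(i)] $X^aZ^c=0$ and $Y^bZ^d=0$ in $G$.
\item[(ii)] $X^{a-1}Y^{b-1}Z^{c+d-1}\ne0$ in $G$.
\item[(iii)] If $\max(c,d)\le w<c+d$, then $X^uY^vZ^w\ne0$ if and only if $u<a$ and $v<b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The monomial $X^aZ^c$ has the value of $Y^B$ and $a+c<B$; the monomial $Y^bZ^d$ has the value of $X^A$ and $b+d<A$. Apply \eqref{eq:rule}.

(ii) Suppose that $X^{u'}Y^{v'}Z^{w'}$ has the same value and larger degree. Write $(v',w')=(b-1,c+d-1)+iP+jM$ with $i,j\in\mathbb Z$. By \eqref{eq:compare} and \eqref{eq:PM},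
\[
j\nu<i\mu,\qquad u'=a-1-ia-jA,\qquad v'=b-1+iB+jb,\qquad w'=c+d-1-ic+jd .
\]
If $j\ge0$, then $i\ge1$ and $u'\le-1$. If $j\le-1$ and $i\le0$, then $v'\le-1$. If $j\le-1$ and $i\ge1$, then $w'\le-1$. Each case is a contradiction, so \eqref{eq:rule} gives the claim.

(iii) If $u<a$ and $v<b$, the monomial divides the nonzero monomial in (ii). Otherwise, since $w\ge c$ and $w\ge d$, it is divisible by one of the monomials in (i).
\end{proof}

So a state determines $G$ in the slab $\max(c,d)\le w<c+d$ of height $\min(c,d)$: the nonzero monomials there fill an $a\times b\times\min(c,d)$ box. The box lies in $H$, since $X^aZ^c=0$; in particular $H\ne0$ as soon as $S$ has a state. To pass from one slab to the next we change the basis of $\Lambda$. We say that a state is obtained from the state $(a,B,c;A,b,d)$ by \emph{move~I} if its vectors are $P,\,M+P$, and by \emph{move~II} if its vectors are $P+M,\,M$. By \eqref{eq:PM},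
\begin{align*}
\text{move I:}\quad&(a,B,c;A,b,d)\longmapsto(a,B,c;\,A+a,\,b+B,\,d-c),\\
\text{move II:}\quad&(a,B,c;A,b,d)\longmapsto(a+A,\,B+b,\,c-d;\,A,b,d).
\end{align*}
On the pair $(c,d)$ a move subtracts the smaller entry from the larger one, as in the subtractive Euclidean algorithm.

\begin{theorem}\label{thm:structure}
If $H^0_{\mathfrak m}(G)\ne0$, then $S$ has a final state. Given any final state $\sigma$, there is a finite sequence of states $\sigma_0,\dots,\sigma_n$ with $\sigma_0$ initial, $\sigma_n=\sigma$, and each $\sigma_{j+1}$ obtained from $\sigma_j$ by move~I or move~II. Write $\sigma_j=(a_j,B_j,c_j;A_j,b_j,d_j)$, $r_j=\min(c_j,d_j)$ and $C=c_n$. Then: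
\begin{enumerate}
\item[(1)] $H^0_{\mathfrak m}(G)=Z^CG$ is cyclic, isomorphic up to a shift to $\Bbbk[x,y,z]/\mathfrak a$ with $\mathfrak a$ a monomial ideal, and $\ell(H^0_{\mathfrak m}(G))=\sum_{j=0}^na_jb_jr_j$;
\item[(2)] $\mathfrak m^iH^0_{\mathfrak m}(G)=0$ if and only if $i\ge a_n+b_n+d_n-2$.
\end{enumerate}
\end{theorem}

The final state gives the lowest slab and the initial state the highest. In Example~\ref{ex:box} the state $(2,4,1;5,2,1)$ is both initial and final. In Example~\ref{ex:stack} the chain is $\sigma_0=(1,3,1;6,1,2)$, $\sigma_1=(1,3,1;7,4,1)$, a move~I.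

\section{Existence of a final state}\label{sec:final}

We assume $H\ne0$ and have to produce two relations. By Lemma~\ref{lem:torsion}, in some class no minimizer of $h$ minimizes $g$. We therefore describe the set of minimizers of $h$, with ties broken by $g$. It turns out to be a rectangle with a corner removed, its shape is governed by two lattice vectors, and $H\neq0$ forces $g$ to be negative on one of them.

Define $\lambda\prec\lambda'$ on $\mathbb Z^2$ if $h(\lambda)<h(\lambda')$, or if $h(\lambda)=h(\lambda')$ and $g(\lambda)<g(\lambda')$. If $h(v,w)=g(v,w)=0$, then $v+w=0$ and $v(h_2-h_3)=0$, so $v=w=0$. Hence $\prec$ is a total order, and it is invariant under translation. Nonzero points of $\mathbb N^2$ are $\succ0$, and $\prec$ well-orders $\mathbb N^2$, because $h$ maps $\mathbb N^2$ to $\mathbb N$ with finite fibers. Let $\mathcal L$ be the set of the $\prec$-least points of the sets $\rho\cap\mathbb N^2$. Then $|\mathcal L|=g_1$, $0\in\mathcal L$, and the point of $\mathcal L$ in the class $\rho$ has $g$-value $\gamma(\rho)$. The set $\mathcal L$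 is closed under going down componentwise: if $\lambda\in\mathbb N^2\setminus\mathcal L$ is beaten by $\lambda'\prec\lambda$ in its class, then $\lambda+\epsilon$ is beaten by $\lambda'+\epsilon$ for every $\epsilon\in\mathbb N^2$.

\begin{lemma}\label{lem:L}
There are vectors $U=(e_2,-\beta_3)$ and $V=(-\beta_2,e_3)$ in $\Lambda$ with $U,V\succ0$ and $0\le\beta_i<e_i$ such that, with $(b,d)=U+V=(e_2-\beta_2,\,e_3-\beta_3)$,
\[
\mathcal L=\{(v,w)\in\mathbb N^2:\ v<e_2,\ w<e_3,\ \text{not }(v\ge b\text{ and }w\ge d)\},\qquad e_2e_3-\beta_2\beta_3=g_1 .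
\]
\end{lemma}

\begin{proof}
We first note the following. Let $(v,w)$ be a componentwise minimal point of $\mathbb N^2\setminus\mathcal L$ and let $(v_0,w_0)\prec(v,w)$ be the point of $\mathcal L$ in its class. Then
\begin{equation}\label{eq:disjoint}
vv_0=0,\qquad ww_0=0 .
\end{equation}
Indeed, if $v,v_0\ge1$, then $(v_0-1,w_0)\prec(v-1,w)$ are in the same class, although $(v-1,w)\in\mathcal L$ by minimality; the same argument applies to the second coordinate.

Let $e_2,e_3\ge1$ be least with $(e_2,0)\notin\mathcal L$ and $(0,e_3)\notin\mathcal L$. Since $\mathcal L$ is closed under going down, $(v,0)\in\mathcal L$ if and only if $v<e_2$, and $(0,w)\in\mathcal L$ if and only if $w<e_3$. By \eqref{eq:disjoint}, the points of $\mathcal L$ in the classes of $(e_2,0)$ and $(0,e_3)$ have the form $(0,\beta_3)$ and $(\beta_2,0)$, with $\beta_i<e_i$. This defines $U$ and $V$. Let $\mathcal L'$ be the set on the right-hand side of the claim. Since $(b,d)\in\Lambda$ has positive entries, a point with $v\ge b$, $w\ge d$ is beaten by $(v-b,w-d)$. Hence $\mathcal L\subseteq\mathcal L'$.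

For the converse, the complement of $\mathcal L'$ in $\mathbb N^2$ is closed under going up, so it suffices to show that each minimal point $(v,w)$ of $\mathbb N^2\setminus\mathcal L$ lies outside $\mathcal L'$. If $w=0$ then $v=e_2$, and if $v=0$ then $w=e_3$. Let $v,w\ge1$. By \eqref{eq:disjoint} the point of $\mathcal L$ in its class is $0$, so $(v,w)\in\Lambda$, and minimality gives $v<e_2$, $w<e_3$. Since $(v,w)-U=(v-e_2,w+\beta_3)\in\Lambda$, the distinct points $(0,w+\beta_3)$ and $(e_2-v,0)$ lie in the same class. The second is in $\mathcal L$, so the first is not, and $w+\beta_3\ge e_3$, that is, $w\ge d$. Since $(v,w)-V=(v+\beta_2,w-e_3)\in\Lambda$, the distinct points $(v+\beta_2,0)$ and $(0,e_3-w)\in\mathcal L$ lie in the same class, so $v+\beta_2\ge e_2$, that is, $v\ge b$. Thus $\mathcal L=\mathcal L'$, and counting the points of an $e_2\times e_3$ rectangle minus a $\beta_2\times\beta_3$ corner gives $g_1=e_2e_3-\beta_2\beta_3$.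
\end{proof}

So far $Y$ and $Z$ have played symmetric roles. The symmetry is broken in the next proof, where $g_2<g_3$ forces $g(U)>0$; this is why the generator of $H$ is a power of $Z$.

\begin{proposition}\label{prop:final}
If $H\ne0$, then $S$ has a final state.
\end{proposition}

\begin{proof}
Keep the notation of Lemma~\ref{lem:L}. From $U\succ0$ we get $h(U)\ge0$, that is, $e_2h_2\ge\beta_3h_3$. As $h_2<h_3$ and $e_2\ge1$, this forces $e_2>\beta_3$, and so $g(U)=h(U)+g_1(e_2-\beta_3)>0$.

Suppose that $g(V)\ge0$. From a point $(v,w)\in\mathbb N^2\setminus\mathcal L$ we can subtract $U$ if $v\ge e_2$, or $V$ if $w\ge e_3$, or else $(b,d)$, and remain in $\mathbb N^2$ and in the same class. Each step descends strictly in the well-order $\prec$ and does not increase $g$, so the process ends at the point of $\mathcal L$ in the class. Hence $\gamma(\rho)$ is the minimum of $g$ on $\rho\cap\mathbb N^2$ for every $\rho$, and $H=0$ by Lemma~\ref{lem:torsion}, a contradiction. Therefore $g(V)<0$. Together with $V\succ0$ this gives $h(V)>0$, and $-\beta_2g_2+e_3g_3<0$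 gives $\beta_2\ge1$.

Put $P=-V=(B,-c)$ with $B=\beta_2$, $c=e_3$, and $M=(b,d)$. The numbers $a=g(P)/g_1$ and $A=g(M)/g_1$ are positive integers, and they satisfy the first two equations of Definition~\ref{def:state}. From $h(v,w)=g(v,w)-g_1(v+w)$ we get $h(P)=-\mu g_1$ and $h(M)=\nu g_1$; since $h(P)=-h(V)<0$ and $h(M)>0$, we have $\mu,\nu\ge1$. Next,
\[
Bd+bc=\beta_2(e_3-\beta_3)+(e_2-\beta_2)e_3=e_2e_3-\beta_2\beta_3=g_1 .
\]
So we have a state. It is final, because $d=e_3-\beta_3\le c$ and $(\nu-\mu)g_1=h(P+M)=h(U)\ge0$.
\end{proof}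

\section{Proof of the structure theorem}\label{sec:stack}

\subsection*{The generator}
A state shows that $Z^cG\subseteq H$. To prove equality for a final state without knowing $H$ in advance, we reduce modulo $X$, where Lemma~\ref{lem:torsion} supplies the dimension.

\begin{proposition}\label{prop:cyclic}
If $(a,B,c;A,b,d)$ is a final state, then $H=Z^cG$.
\end{proposition}

\begin{proof}
We have $Z^c\in H$ by Lemmas~\ref{lem:slab}(i) and~\ref{lem:torsion}. The relations of the state give
\[
(B+b)g_2=(a+A)g_1+(c-d)g_3 ,
\]
where $c-d\ge0$, and the degree of $X^{a+A}Z^{c-d}$ exceeds that of $Y^{B+b}$ by $\nu-\mu\ge0$. By \eqref{eq:rule}, $Y^{B+b}=0$ if $\nu>\mu$, and $Y^{B+b}=X^{a+A}Z^{c-d}$ if $\nu=\mu$; in both cases $Y^{B+b}\in XG$. Also $Y^bZ^d=0$. Hence $G/(Z^cG+XG)$ is spanned by the monomials $Y^vZ^w$ with $v<B+b$, $w<c$ and not ($v\ge b$ and $w\ge d$). Their number is $c(B+b)-B(c-d)=bc+Bd=g_1$. This space surjects onto $G/(H+XG)$, which has dimension $g_1$, so the surjection is an isomorphism and $H+XG=Z^cG+XG$.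

Let $\xi\in H$ and write $\xi=Z^c\zeta+X\xi'$. Then $X\xi'\in H$, so $\xi'$ is killed by a power of $X$ and $\xi'\in H$. Thus $H=Z^cG+XH$, and by iteration $H=Z^cG+X^NH$ for all $N$. Since $X^NH=0$ for large $N$, we are done.
\end{proof}

\begin{remark}\label{rem:final}
Both conditions on a final state were used to place $Y^{B+b}$ in $XG$. The condition $\nu\ge\mu$ cannot be dropped. For $S=\langle8,9,23\rangle$ the state $(1,6,2;4,1,1)$ has $d\le c$ but $\mu=3>\nu=2$. Here $Z\ne0$, and $X^5Z=0$ because $5\cdot8+23=7\cdot9$, so $Z\in H\setminus Z^2G$. Move~II leads to the final state $(5,7,1;4,1,1)$.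
\end{remark}

\subsection*{The chain}
The slab of a state ends below $Z^{c+d}$. The relations of the state give
\begin{equation}\label{eq:roof}
(c+d)g_3=(A-a)g_1+(B-b)g_2 .
\end{equation}
If the state is initial, both coefficients are nonnegative and \eqref{eq:roof} is a roof. If a coefficient is negative, moving that term to the left turns \eqref{eq:roof} into a relation of one of the two types in Definition~\ref{def:state}, as in Example~\ref{ex:stack}, and this undoes a move.

\begin{lemma}\label{lem:chain}
Let $\sigma=(a,B,c;A,b,d)$ be a state.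
\begin{enumerate}
\item[(i)] If $\sigma$ is initial, then $Z^{c+d}=0$ in $G$.
\item[(ii)] There are states $\sigma_0,\dots,\sigma_n=\sigma$ with $\sigma_0$ initial and each $\sigma_{j+1}$ obtained from $\sigma_j$ by move~I or move~II.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:roof}, $Z^{c+d}$ has the value of $X^{A-a}Y^{B-b}$, whose degree is larger by $(A-a)+(B-b)-(c+d)=\mu+\nu>0$.

(ii) Suppose $b>B$. Put $(A',b',d')=(A-a,\,b-B,\,d+c)$, so that $(b',d')=M-P$. Then $g(M-P)=A'g_1$, $\det(P,M-P)=g_1$ and $\nu'=A'-b'-d'=\nu+\mu\ge1$. Also $b',d'\ge1$, hence $A'=b'+d'+\nu'\ge1$. So $(a,B,c;A',b',d')$ is a state, and $\sigma$ is obtained from it by move~I.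

Suppose $a>A$. Put $(a',B',c')=(a-A,\,B-b,\,c+d)$, so that $(B',-c')=P-M$. Then $g(P-M)=a'g_1$, $\det(P-M,M)=g_1$ and $\mu'=B'-a'-c'=\mu+\nu\ge1$. Also $a',c'\ge1$, hence $B'=a'+c'+\mu'\ge1$. So $(a',B',c';A,b,d)$ is a state, and $\sigma$ is obtained from it by move~II.

Each backward step lowers the positive integer $a+b$, so the process stops, and it stops at a state with $b\le B$ and $a\le A$.
\end{proof}

No choice is involved: $b>B$ and $a>A$ cannot both hold, since every state has $A>b$ and $B>a$.

\subsection*{The stack}
Fix a final state $\sigma$ and a chain $\sigma_0,\dots,\sigma_n=\sigma$ as in Lemma~\ref{lem:chain}, with the notation of Theorem~\ref{thm:structure}. Put $T_j=c_j+d_j$ for $0\le j\le n$ and $T_{n+1}=C$. We claim that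
\[
T_{j+1}=\max(c_j,d_j)\qquad(0\le j\le n).
\]
If $\sigma_{j+1}$ arises by move~I, then $c_{j+1}=c_j$ and $d_{j+1}=d_j-c_j\ge1$, so $T_{j+1}=d_j>c_j$. If it arises by move~II, then $d_{j+1}=d_j$ and $c_{j+1}=c_j-d_j\ge1$, so $T_{j+1}=c_j>d_j$. For $j=n$ the claim is the condition $d_n\le c_n$. Hence the slab of $\sigma_j$ is $T_{j+1}\le w<T_j$, of height $r_j$, and the slabs fill the interval $C\le w<T_0$ without gaps or overlaps. Let
\[
\Delta=\bigcup_{j=0}^n\Delta_j,\qquad\Delta_j=\{(u,v,w)\in\mathbb N^3:\ u<a_j,\ v<b_j,\ T_{j+1}\le w<T_j\}.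
\]
The union is disjoint, so $|\Delta|=\sum_ja_jb_jr_j$.

\begin{proposition}\label{prop:Delta}
A monomial $X^uY^vZ^w$ with $w\ge C$ is nonzero if and only if $(u,v,w)\in\Delta$, and these monomials form a basis of $H$.
\end{proposition}

\begin{proof}
For $w\ge T_0$ the monomial vanishes by Lemma~\ref{lem:chain}(i) for $\sigma_0$. For $T_{j+1}\le w<T_j$ apply Lemma~\ref{lem:slab}(iii) to $\sigma_j$. By Proposition~\ref{prop:cyclic}, $H=Z^CG$ is spanned by the monomials with $w\ge C$, hence by those with exponents in $\Delta$.

It remains to show that distinct points $(u,v,w),(u',v',w')$ of $\Delta$ give distinct values. Suppose the value is the same, say $s$. Both monomials are nonzero, so both have degree $\operatorname{ord}(s)$. Write $(v',w')-(v,w)=iP+jM$ with the vectors $P,M$ of $\sigma_n$. By \eqref{eq:compare} and \eqref{eq:PM}, $i\mu=j\nu$ with $\mu,\nu\ge1$, and $u-u'=ia_n+jA_n$. If $i=j=0$, the points coincide. Otherwise $i$ and $j$ are nonzero of the same sign, and after exchanging the points we have $i,j\ge1$, so $u\ge u-u'>a_n$. But the moves do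 not decrease $a$, so every point of $\Delta$ has $u<a_n$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
The existence of a final state is Proposition~\ref{prop:final}, and that of the chain is Lemma~\ref{lem:chain}(ii).

(1) We have $H=Z^CG$ and $\ell(H)=|\Delta|$. The surjection $\Bbbk[x,y,z]\to H$, $1\mapsto Z^C$, raises degrees by $C$, sends the monomials $x^uy^vz^{w-C}$ with $(u,v,w)\in\Delta$ bijectively onto a basis, and kills all other monomials. So its kernel $\mathfrak a$ is spanned by monomials.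

(2) The module $\mathfrak m^iH$ is spanned by the products of $Z^C$ with monomials of degree at least $i$. So $\mathfrak m^iH\ne0$ if and only if some point of $\Delta$ has $u+v+w\ge C+i$. The maximum of $u+v+w$ on $\Delta_j$ is $a_j+b_j+c_j+d_j-3$. Move~I raises $a+b+c+d$ by $B-c=a+\mu>0$, and move~II raises it by $A-d=b+\nu>0$. So the maximum on $\Delta$ is attained on the lowest box and equals $a_n+b_n+C+d_n-3$. Thus $\mathfrak m^iH\ne0$ if and only if $i\le a_n+b_n+d_n-3$.
\end{proof}

When $n=0$, the set $\Delta$ is the single box $u<a$, $v<b$, $c\le w<c+d$, and the proof of (1) gives the following.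

\begin{corollary}\label{cor:box}
If $S$ has a state $(a,B,c;A,b,d)$ that is both initial and final, then $H\cong\Bbbk[x,y,z]/(x^a,y^b,z^d)$ up to a shift.
\end{corollary}

For example, $\langle4,5,11\rangle$ has the initial and final state $(1,3,1;4,1,1)$, so there $H=\Bbbk Z$.

\section{The upper bound}\label{sec:bound}

By Theorem~\ref{thm:structure}, the annihilating power of $\mathfrak m$ sees only the lowest box, while the length counts all boxes. We must show that the upper boxes are paid for. Call the sum of the three sides of a box its \emph{size}. After a move, one side $L$ of the new box is long in two ways: it exceeds the size of the previous box, and it exceeds the sum of the other two sides by at least $2$. The first fact bounds everything above the new box by $f(L-1)$, by induction. The second makes the new box so unbalanced that it falls short of the best box of its size by more than $f(L-1)$.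

\begin{lemma}\label{lem:ineq}
If $L,p,q$ are positive integers with $p+q\le L-2$, then $Lpq+f(L-1)<f(L+p+q)$.
\end{lemma}

\begin{proof}
For $K\equiv0,1,2\pmod3$ the number $27f(K)$ equals
\[
K^3,\qquad(K-1)^2(K+2)=K^3-3K+2,\qquad(K-2)(K+1)^2=K^3-3K-2
\]
respectively. Hence $K^3-3K-2\le27f(K)\le K^3$ for all $K\in\mathbb N$. Put $s=p+q$, so that $2\le s\le L-2$ and $pq\le s^2/4$. Then
\begin{align*}
27\bigl(f(L+s)-Lpq-f(L-1)\bigr)&\ge(L+s)^3-3(L+s)-2-\tfrac{27}4Ls^2-(L-1)^3\\
&=s\bigl(3L^2-\tfrac{15}4Ls+s^2\bigr)+\bigl(3L^2-6L-3s-1\bigr).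
\end{align*}
The first bracket equals $(L-s)(3L-\frac34s)+\frac14s^2>0$. The second is $3L(L-2)-3s-1\ge3s(L-1)-1>0$.
\end{proof}

Some hypothesis of this kind is needed: for $p=q=L$ we have $Lpq=f(3L)$ and the inequality fails.

\begin{proposition}\label{prop:partial}
In the notation of Theorem~\ref{thm:structure}, let $N_j=\sum_{i=0}^ja_ib_ir_i$. Then $N_j\le f(a_j+b_j+r_j)$ for $0\le j\le n$, with strict inequality for $j\ge1$.
\end{proposition}

\begin{proof}
For $j=0$ this is Lemma~\ref{lem:f}. Let $j\ge1$, and write $\sigma_j=(a,B,c;A,b,d)$ and $r=\min(c,d)$, so that $N_j=abr+N_{j-1}$.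

Suppose that $\sigma_j$ arose by move~I. Then $\sigma_{j-1}=(a,B,c;A-a,b-B,d+c)$, so $b>B$ and $r_{j-1}=c$. The previous size is $a+(b-B)+c=b-\mu\le b-1$, so $N_{j-1}\le f(b-1)$ by induction and the monotonicity of $f$. Also $a+r\le a+c\le B-1\le b-2$. Lemma~\ref{lem:ineq} with $(L,p,q)=(b,a,r)$ gives $N_j\le abr+f(b-1)<f(a+b+r)$.

Suppose that $\sigma_j$ arose by move~II. Then $\sigma_{j-1}=(a-A,B-b,c+d;A,b,d)$, so $a>A$ and $r_{j-1}=d$. The previous size is $(a-A)+b+d=a-\nu\le a-1$, so $N_{j-1}\le f(a-1)$. Also $b+r\le b+d\le A-1\le a-2$. Lemma~\ref{lem:ineq} with $(L,p,q)=(a,b,r)$ gives $N_j\le abr+f(a-1)<f(a+b+r)$.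
\end{proof}

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:bound}]
Let $\mathfrak m^kH=0$. If $H=0$ there is nothing to prove. Otherwise take a final state and its chain. Then $r_n=d_n$, and $a_n+b_n+d_n\le k+2$ by Theorem~\ref{thm:structure}(2). Therefore
\begin{equation}\label{eq:chainineq}
\ell(H)=N_n\le f(a_n+b_n+d_n)\le f(k+2)
\end{equation}
by Proposition~\ref{prop:partial} and Lemma~\ref{lem:f}.
\end{proof}

\section{Realizing boxes, sharpness and equality}\label{sec:sharp}

To realize a prescribed box we reverse the construction: we choose the state first and let it define the semigroup. For any integers $a,B,c,A,b,d$, the numbers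
\begin{equation}\label{eq:minors}
g_1=Bd+bc,\qquad g_2=Ac+ad,\qquad g_3=AB-ab
\end{equation}
satisfy the three equations of Definition~\ref{def:state}:
\[
ag_1+cg_3=aBd+ABc=Bg_2,\qquad bg_2+dg_3=Abc+ABd=Ag_1 .
\]
The sides $a,b,d$ are prescribed, while $c,B,A$ are free. We use $c$ and $B$ to make $c$ invertible modulo $g_1$; then $A$, which does not occur in $g_1$, can be chosen to make $g_2$ coprime to $g_1$ and large enough for all inequalities.

\begin{proposition}\label{prop:realize}
For all positive integers $p,q,r$ there is a minimally $3$-generated $S$ with $H\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ up to a shift.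
\end{proposition}

\begin{proof}
Put $a=p$, $b=q$, $d=r$, $c=r+1$, and choose $B\equiv1\pmod c$ with $B\ge q$ and $B\ge p+c+1$. Let $g_1=Br+qc$. Since $c$ is coprime to $r$ and to $B$, we have $\gcd(c,g_1)=\gcd(c,Br)=1$. So the congruence $Ac+pr\equiv1\pmod{g_1}$ has arbitrarily large solutions $A$, and there are arbitrarily large $A$ with $\gcd(g_1,Ac+pr)=1$. Choose such an $A$ with
\[
A\ge p,\qquad A-q-r\ge B-p-c,\qquad Ac>g_1,\qquad A(B-c)>p(q+r),
\]
and define $g_2,g_3$ by \eqref{eq:minors}. The last two inequalities give $g_1<g_2<g_3$, since $g_3-g_2=A(B-c)-p(q+r)$, and $\gcd(g_1,g_2)=1$. We have $\nu\ge\mu=B-p-c\ge1$, so $(p,B,c;A,q,r)$ is a state for $S=\langle g_1,g_2,g_3\rangle$. It is final because $r\le c$ and $\nu\ge\mu$, and initial because $q\le B$ and $p\le A$. Corollary~\ref{cor:box} gives the form of $H$.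

For minimality, $g_1$ is the least nonzero element of $S$. If $g_2\in\langle g_1,g_3\rangle$, then $g_1\mid g_2$, which is impossible since $g_1\ge2$ and $\gcd(g_1,g_2)=1$. If $g_3\in\langle g_1,g_2\rangle$, then $\operatorname{ord}(g_3)\ge2$ and $Z=0$, contradicting $Z^cG=H\ne0$.
\end{proof}

\begin{example}\label{ex:222}
For $(p,q,r)=(2,2,2)$ take $c=3$, $B=7$, $A=9$. Then $S=\langle20,31,59\rangle$, with $\gcd(20,31)=1$, $\mu=2$ and $\nu=5$. Here $\mathfrak m^4H=0$ and $\ell(H)=8=f(6)$.
\end{example}

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:bound}]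
For $k=0$ take $S=\langle3,4,5\rangle$, which has $\ell(H)=0=f(2)$ by Example~\ref{ex:345}. For $k\ge1$ let $(p,q,r)$ be a balanced triple with $p+q+r=k+2\ge3$; its entries are positive. For the semigroup of Proposition~\ref{prop:realize}, $\mathfrak m^kH=0$ and $\ell(H)=pqr=f(k+2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
The last assertion is Proposition~\ref{prop:realize}. Let $k\ge1$ and $\mathfrak m^kH=0$. If $H$ is, up to a shift, a box with balanced sides $p,q,r$ of sum $k+2$, then $\ell(H)=pqr=f(k+2)$.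

Conversely, let $\ell(H)=f(k+2)$. This number is positive, so $S$ has a final state, and both inequalities in \eqref{eq:chainineq} are equalities. The first is strict for $n\ge1$ by Proposition~\ref{prop:partial}, so $n=0$. By Corollary~\ref{cor:box}, $H\cong\Bbbk[x,y,z]/(x^a,y^b,z^d)$ up to a shift, where $(a,b,d)=(a_0,b_0,d_0)$, and
\[
abd=f(a+b+d)=f(k+2),\qquad3\le a+b+d\le k+2 .
\]
By Lemma~\ref{lem:f}, $f$ is strictly increasing in this range, so $a+b+d=k+2$, and the maximizer $(a,b,d)$ is balanced.
\end{proof}

\begin{thebibliography}{9}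

\bibitem{slides}
\emph{0-th local cohomology of tangent cones of monomial space curves},
\texttt{http://www.ugr.es/\%7Eimns2010/2016/Slides/sammartano-imns2016.pdf}

\end{thebibliography}
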